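
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Hyperbolic spaces whose self-equivalences are\\ rationally homotopy commutative}


\begin{abstract}
For a finite simply connected CW complex $X$ let $\mathrm{aut}_1(X)$ be the identity component of the space of free self-equivalences of $X$. If $X$ is rationally elliptic, the rationalization $\mathrm{aut}_1(X)_0$ is homotopy nilpotent; for wedges of at least two copies of an odd sphere of dimension at least $3$ it is not, and it was left open whether it fails to be homotopy nilpotent for every rationally hyperbolic $X$. We show that the answer is no: for the union of the five products $S^3_i\times S^3_{i+1}$, $i\in\mathbb Z/5$, inside $(S^3)^5$, a hyperbolic complex with $11$ cells, $\mathrm{aut}_1(X)_0$ is even homotopy commutative. More generally we attach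 to a triangle-free graph a union of products of two odd spheres and, whenever this space is hyperbolic, characterize by two conditions on the graph when its $\mathrm{aut}_1(\cdot)_0$ is homotopy nilpotent. Every value $\ge 1$ of the homotopy nilpotency occurs for hyperbolic spaces.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a finite, simply connected CW complex, and let $\mathrm{aut}_1(X)$ be the path component of the identity in the space of free (unbased) homotopy self-equivalences of $X$. Under composition it is a group-like H-space, and so is its rationalization $\mathrm{aut}_1(X)_0$. How far is this multiplication from being commutative?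

For a group-like H-space $G$ put $c_1=\mathrm{id}_G$, let $c_2:G^2\to G$ be the commutator map, and let $c_n=c_2\circ(\mathrm{id}\times c_{n-1}):G^n\to G$ be the $n$-fold iterated commutator map. If $c_n$ is null-homotopic, so is $c_{n+1}$. One calls $G$ \emph{homotopy nilpotent} if some $c_n$ is null-homotopic; its \emph{homotopy nilpotency} is then the largest $n$ for which $c_n$ is essential, and $0$ if there is no such $n$. It is $0$ exactly when $G$ is contractible, and at most $1$ exactly when $c_2$ is null-homotopic; this last condition holds if $G$ is homotopy commutative.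

By the Dichotomy Theorem, finite simply connected complexes fall into two classes: $X$ is \emph{elliptic} if $\sum_i\operatorname{rank}\pi_i(X)$ is finite; otherwise the partial sums of this series grow exponentially, and $X$ is \emph{hyperbolic}. The paper \cite{RHN} records that $\mathrm{aut}_1(X)_0$ is homotopy nilpotent for elliptic $X$, and that it is not homotopy nilpotent for the hyperbolic spaces $S^{2n+1}\vee\dots\vee S^{2n+1}$ (at least two spheres, $n\ge1$). It continues: ``We do not know if this happens for every hyperbolic space.''

At first sight a positive answer looks plausible. Rationally, the homotopy of $\mathrm{aut}_1(X)$ is the homology of the derivations of the minimal Sullivan model of $X$, with Samelson products given by commutators (Fact~\ref{fact:F}). If the model has finitely many generators, a derivation that lowers degrees by more than the largest degree of a generator is zero; the Lie algebra lives in finitely many positive degrees and is nilpotent. For a hyperbolic space there are infinitely many generators, nothing bounds the degrees of derivations, and for a wedge of odd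 spheres one finds all outer derivations of positive degree of a free Lie algebra. One might expect the brackets never to stop. We show that this expectation is wrong.

\subsection{Results}

Throughout, $\Gamma$ is a finite simple graph with nonempty vertex set $I$ and edge set $E$; each edge carries a fixed orientation, used only to fix signs. For $v\in I$ let $\mathrm{lk}(v)$ be the set of neighbors of $v$, and $\mathrm{st}(v)=\mathrm{lk}(v)\cup\{v\}$. Subsets of $I$ are regarded as induced subgraphs; the empty graph is not counted as disconnected.

\begin{definition}\label{def:graph}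
A vertex $v$ is \emph{dominated} (by $w$) if $\mathrm{lk}(v)\subset\mathrm{st}(w)$ for some $w\ne v$. The star of $s$ is \emph{separating} if $T_s:=I\setminus\mathrm{st}(s)$ is disconnected.
\end{definition}

Fix integers $n_v\ge1$. For triangle-free $\Gamma$ let
\[
X_\Gamma=\Bigl\{(x_v)\in\prod_{v\in I}S^{2n_v+1}:\ \{v:x_v\ne*\}\text{ is empty, a vertex, or an edge of }\Gamma\Bigr\}.
\]
This is a finite simply connected complex with one $0$-cell, one $(2n_v+1)$-cell for each vertex $v$, and one product cell for each edge. Two points give a wedge of two spheres, one edge a product; the $4$-cycle gives a space of the form $(S\vee S)\times(S\vee S)$ with odd spheres $S$, and a disjoint union of graphs gives a wedge of spaces.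

If $u\ne v$ are not adjacent, the projection to the coordinates $u,v$ retracts $X_\Gamma$ onto $S^{2n_u+1}\vee S^{2n_v+1}$, whose total rational homotopy rank is infinite; so $X_\Gamma$ is hyperbolic. If there is no such pair, $\Gamma$ is complete and triangle-free, hence a vertex or an edge, and $X_\Gamma$ is elliptic.

\begin{theorem}\label{thm:A}
Let $\Gamma$ be triangle-free with $|I|\ge2$, without dominated vertices and without separating stars. Then $X=X_\Gamma$ is hyperbolic, and:
\begin{enumerate}
\item[(a)] $\pi_{2m}(\mathrm{aut}_1X)\otimes\mathbb Q=0$ for all $m\ge1$, while $\pi_*(\mathrm{aut}_1X)\otimes\mathbb Q$ is infinite dimensional;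
\item[(b)] $B\mathrm{aut}_1(X)_0$ is a product of Eilenberg--Mac Lane spaces $K(-,2m)$;
\item[(c)] $\mathrm{aut}_1(X)_0$ is homotopy commutative, and its homotopy nilpotency is exactly $1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:cycles}
For every cycle $C_\ell$ with $\ell\ge5$, the space $X_{C_\ell}$ is hyperbolic and $\mathrm{aut}_1(X_{C_\ell})_0$ is homotopy commutative. Hence it is not true that $\mathrm{aut}_1(X)_0$ fails to be homotopy nilpotent for every hyperbolic $X$.
\end{corollary}

\begin{proof}
Let the vertices be $\mathbb Z/\ell$. There are no triangles. Suppose $v-1,v+1\in\mathrm{st}(w)=\{w-1,w,w+1\}$. The two elements differ by $2$, and $2\not\equiv\pm1$ modulo $\ell$, so $\{v-1,v+1\}=\{w-1,w+1\}$; since $4\not\equiv0$, this gives $w=v$. So no vertex is dominated. Finally, $T_v$ is a path with $\ell-3\ge2$ vertices. Now apply Theorem~\ref{thm:A}.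
\end{proof}

For $\ell=5$ and all $n_v=1$ this is the $6$-dimensional complex $\bigcup_{i\in\mathbb Z/5}S^3_i\times S^3_{i+1}\subset(S^3)^5$ with $1+5+5=11$ cells. For pentagons with equal $n_v$ the ranks can be made explicit.

\begin{proposition}\label{prop:ranks}
Let $\Gamma=C_5$ with all $n_v=n$, and define $l_w$ by $\prod_{w\ge1}(1-t^w)^{-l_w}=(1-5t+5t^2)^{-1}$. Then
\[
\operatorname{rank}\pi_{2nm-1}(\mathrm{aut}_1X_\Gamma)=5(l_{m+2}-l_{m+1})+l_m\qquad(m\ge1),
\]
and the rational homotopy vanishes in all other positive degrees. One has $l_1,l_2,l_3,l_4=5,5,15,40$, and the ranks grow exponentially.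
\end{proposition}

Among hyperbolic spaces $X_\Gamma$, the two conditions in Theorem~\ref{thm:A} are exactly the right ones.

\begin{theorem}\label{thm:B}
Let $\Gamma$ be triangle-free with $X_\Gamma$ hyperbolic. The following are equivalent:
\begin{enumerate}
\item[(i)] $\mathrm{aut}_1(X_\Gamma)_0$ is homotopy nilpotent;
\item[(ii)] $\mathrm{aut}_1(X_\Gamma)_0$ is homotopy commutative;
\item[(iii)] $\Gamma$ has no dominated vertex and no separating star.
\end{enumerate}
\end{theorem}

So $(S\vee S)\times(S\vee S)$ is not an example, since opposite vertices of $C_4$ have the same link. Nor is $X_{C_5}\vee X_{C_5}$, although $X_{C_5}$ is one: in two disjoint pentagons no vertex is dominated, but $T_s$ consists of an edge of one pentagon and the whole other pentagon.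

\begin{theorem}\label{thm:C}
For $\Gamma$ as in Theorem~\textup{\ref{thm:A}} and $q\ge0$, the space $X_\Gamma\times(S^3)^q$ is hyperbolic, and the homotopy nilpotency of $\mathrm{aut}_1(X_\Gamma\times(S^3)^q)_0$ is exactly $q+1$.
\end{theorem}

\subsection{The idea}

Let $L$ be the Lie algebra with one generator $a_v$ of degree $2n_v$ for each vertex and relations $[a_u,a_v]=0$ for the edges. We shall see that the minimal model of $X_\Gamma$ is the Chevalley--Eilenberg algebra $C^*(L)$, and that its derivations compute, for $k\ge1$,
\[
\pi_k(\mathrm{aut}_1X_\Gamma)\otimes\mathbb Q\cong\prod_pH^p(L;L)_{k+p-1},\qquad [H^p,H^q]\subset H^{p+q-1},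
\]
where $H^p(L;L)$ is cohomology with adjoint coefficients and the index is the internal degree. Three features now work together.
\begin{itemize}
\item Because $\Gamma$ has no triangles, $L$ has cohomological dimension at most $2$: only $p=0,1,2$ contribute.
\item Because the spheres are odd, $L$ lives in even degrees; so $H^1$ contributes to even $k$ only, and $H^0$ and $H^2$ to odd $k$ only.
\item $H^2(L;L)$ is huge, but brackets of its elements lie in $H^3=0$.
\end{itemize}
Thus $H^1(L;L)$, the outer derivations of $L$, is what can obstruct commutativity. If $L$ has no outer derivations of positive degree, all rational homotopy of $\mathrm{aut}_1X_\Gamma$ is in odd degrees, that of $B\mathrm{aut}_1X_\Gamma$ is in even degrees, and there is no room for any nonzero bracket. A free Lie algebra (a wedge) has many outer derivations; the question is how many commutation relations remove them.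

There are two evident sources of outer derivations. If $\mathrm{lk}(v)\subset\mathrm{lk}(w)$ with $v\ne w$ not adjacent, the generator $a_v$ may be sent to any Lie polynomial in $a_v,a_w$, all other generators being sent to $0$. If $T_s$ is a disjoint union of two nonempty parts without edges between them, one may apply $\mathrm{ad}\,a_s$ to the generators in one part only. The heart of the proof is Proposition~\ref{prop:inner}: without domination and separating stars, every derivation of positive degree is inner. For derivations of the pentagon algebra that raise bracket length by one this is a computation by hand (Example~\ref{ex:pentagon}), and it already shows where each hypothesis enters.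

Sections~\ref{sec:L} and \ref{sec:model} set up $L$ and the model, Section~\ref{sec:outer} treats outer derivations, and Section~\ref{sec:A} proves Theorem~\ref{thm:A} and Proposition~\ref{prop:ranks}. Section~\ref{sec:nil} translates homotopy nilpotency into nilpotency of a Lie algebra; this is needed for Theorems~\ref{thm:C} and \ref{thm:B}, proved in Sections~\ref{sec:C} and \ref{sec:B}.

\section{The Lie algebra of a graph}\label{sec:L}

In this section and in Section~\ref{sec:outer}, $\Gamma$ is arbitrary unless it is said to be triangle-free.

\subsection{A monoid}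

Let $L$ be the graded Lie algebra over $\mathbb Q$ generated by $a_v$ ($v\in I$), $|a_v|=2n_v$, with relations $[a_u,a_v]=0$ for edges $uv$. It lives in even degrees, so it is an ordinary Lie algebra without signs, with an additional grading. The relations are homogeneous in each generator, so $L=\bigoplus_{\delta\in\mathbb N^I}L_\delta$ is graded by \emph{multidegree}, where $a_v$ has multidegree $\mathbf 1_v$, the unit vector at $v$. The sum of the coordinates of $\delta$ is called the \emph{weight} (the bracket length), and $\mathrm{supp}\,\delta\subset I$ is the set of nonzero coordinates. All these gradings are of finite type.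

The enveloping algebra $U=UL$ is the free associative algebra on the $a_v$ modulo $a_ua_v=a_va_u$ for edges $uv$. So $U=\mathbb Q[M]$ is the monoid ring of the monoid $M$ generated by the $a_v$ with these same relations. By the Poincar\'e--Birkhoff--Witt theorem (PBW), $L\subset U$. Two words in the letters $I$ represent the same element of $M$ if and only if they are connected by \emph{elementary commutations} $AxyB\to AyxB$ with $x,y$ adjacent (so $x\ne y$). In particular $\mathrm{supp}\,w$, the set of letters of $w\in M$, is well defined. We say that $w\in M$ \emph{ends with} $v$ if $w\in Ma_v$.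

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(a)] If $wa_u=w'a_u$ or $a_uw=a_uw'$ in $M$, then $w=w'$.
\item[(b)] Let the word $W$ represent $w\in M$. Then $w$ ends with $v$ if and only if $v$ occurs in $W$ and all letters after its last occurrence are adjacent to $v$.
\item[(c)] If $u\ne v$ are not adjacent, sending all other generators to $1$ defines a homomorphism from $M$ to the free monoid $\{u,v\}^*$. Hence $Ma_u\cap Ma_v=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For the first claim we show that deleting the last occurrence of $u$ is well defined on the elements of $M$ in which $u$ occurs; this operation takes $wa_u$ to $w$. So consider two words related by an elementary commutation $AxyB\to AyxB$. If the last $u$ lies in $A$ or in $B$, the shortened words are related by the same commutation. If it is $x$, both shortened words are $AyB$; if it is $y$, both are $AxB$. For the second claim delete the first occurrence.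

(b) The condition is sufficient, since the last $v$ can be moved to the end. Conversely, it holds for words with last letter $v$, and it is invariant under elementary commutations: if the last $v$ is not one of the two exchanged letters, the set of letters after it does not change; if it is, a letter adjacent to $v$ passes from one side of it to the other.

(c) Of two adjacent letters at most one survives, so the relations are respected. The images of elements of $Ma_u$ end with $u$, those of $Ma_v$ with $v$.
\end{proof}

\subsection{A resolution of length two}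

Here we use that $\Gamma$ has no triangles.

\begin{proposition}\label{prop:res}
Let $\Gamma$ be triangle-free. Then the sequence of left $U$-modules
\[
0\to\bigoplus_{uv\in E}U\varepsilon_{uv}\xrightarrow{\ \partial_2\ }\bigoplus_{v\in I}U\varepsilon_v\xrightarrow{\ \partial_1\ }U\to\mathbb Q\to0,\qquad \partial_1\varepsilon_v=a_v,\quad\partial_2\varepsilon_{uv}=a_u\varepsilon_v-a_v\varepsilon_u,
\]
is exact.
\end{proposition}

\begin{proof}
Exactness at $\mathbb Q$ and $U$ holds because the augmentation ideal of $U$ is $\sum_vUa_v$, and $\partial_1\partial_2=0$ because $a_ua_v=a_va_u$ for edges.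

\emph{Exactness at $\bigoplus U\varepsilon_v$.} Let $F$ be the free associative algebra on the $a_v$ and $J$ the two-sided ideal generated by $\rho_{uv}=a_ua_v-a_va_u$, $uv\in E$, so $U=F/J$. Let $\sum_vu_va_v=0$ in $U$ and lift the $u_v$ to $\tilde u_v\in F$; then $\sum\tilde u_va_v\in J$. Now $J$ is spanned by elements $f\rho_eg$ with words $f,g$. If $g$ is nonempty with last letter $v$, then $f\rho_eg\in Ja_v$. Hence $\sum_v\tilde u_va_v=\sum_ef_e\rho_e+\sum_vj_va_v$ with $f_e\in F$, $j_v\in J$. Since $\sum_vFa_v=\bigoplus_vFa_v$ is free on the $a_v$, we may compare coefficients of the final letters; as $\rho_{uv}$ has coefficient $a_u$ at $a_v$ and $-a_v$ at $a_u$, reduction modulo $J$ gives $\sum u_v\varepsilon_v=\partial_2(\sum f_e\varepsilon_e)$.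

\emph{Injectivity of $\partial_2$.} Let $\partial_2(\sum f_e\varepsilon_e)=0$. The coefficient at $\varepsilon_v$ gives $\sum_{u\in\mathrm{lk}(v)}\pm f_{e(u,v)}a_u=0$, where $e(u,v)$ is the edge joining $u$ and $v$. Distinct $u,u'\in\mathrm{lk}(v)$ are not adjacent, because there are no triangles; so by Lemma~\ref{lem:M}(c) no monomial occurs in both $Ua_u$ and $Ua_{u'}$. Hence each $f_{e(u,v)}a_u=0$, and $f_{e(u,v)}=0$ by Lemma~\ref{lem:M}(a).
\end{proof}

Recall that the Chevalley--Eilenberg resolution of $\mathbb Q$ is $U\otimes\Lambda^*L$ with
\[
\partial(1\otimes x)=x,\qquad\partial(1\otimes x\wedge y)=x\otimes y-y\otimes x-1\otimes[x,y],\ \dots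
\]
For a graded $L$-module $N$, the cochains in $\operatorname{Hom}(\Lambda^pL,N)$ that raise degree by $r$ (``internal degree $r$'') form, for fixed $r$, a complex with
\[
(\delta c)(x_0,\dots,x_p)=\sum_i(-1)^ix_i\,c_i+\sum_{i<j}(-1)^{i+j}c([x_i,x_j],x_0,..\hat x_i..\hat x_j..,x_p),
\]
where $c_i=c(x_0,..\hat x_i..,x_p)$. Its cohomology is $H^p(L;N)_r$.

\begin{corollary}\label{cor:small}
Let $\Gamma$ be triangle-free and $N$ a graded $L$-module.
\begin{enumerate}
\item[(a)] Restriction of cochains to the $a_v$ and to the pairs $(a_u,a_v)$, $uv\in E$, is a quasi-isomorphism, in each internal degree, onto the complex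
\begin{equation}\label{eq:small}
N\to N^I\to N^E,\qquad n\mapsto(a_vn)_v,\quad(y_v)_v\mapsto(a_uy_v-a_vy_u)_{uv}.
\end{equation}
In particular $H^p(L;N)=0$ for $p\ge3$.
\item[(b)] For each edge $uv$, the evaluation $c\mapsto c(a_u,a_v)$ induces a surjection $H^2(L;N)\to N/(a_uN+a_vN)$.
\end{enumerate}
\end{corollary}

\begin{proof}
Since $[a_u,a_v]=0$ for edges, $\varepsilon_v\mapsto1\otimes a_v$, $\varepsilon_{uv}\mapsto1\otimes a_u\wedge a_v$ is a chain map from the resolution of Proposition~\ref{prop:res} to the Chevalley--Eilenberg resolution, over the identity of $\mathbb Q$. By the comparison theorem it is a homotopy equivalence of complexes of graded projective modules; apply $\operatorname{Hom}_U(-,N)$. For (b), note that every element of $N^E$ is a cocycle in \eqref{eq:small}, and that the $uv$-component of the image of $N^I$ in $N^E$ is $a_uN+a_vN$.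
\end{proof}

In \eqref{eq:small} the three terms in internal degree $r$ are $N_r$, $\bigoplus_vN_{r+|a_v|}$ and $\bigoplus_{uv}N_{r+|a_u|+|a_v|}$. So $H^p(L;N)_r$ is finite dimensional if $N$ is of finite type.

\section{The minimal model and its derivations}\label{sec:model}

In this section $\Gamma$ is triangle-free and $X=X_\Gamma$.

\subsection{The model is the cochain algebra of $L$}

Let $A=H^*(X;\mathbb Q)$. Since $X$ is a subcomplex of $\prod_vS^{2n_v+1}$ with its product cell structure, all cellular differentials vanish, and $A$ is the exterior algebra on classes $x_v$, $|x_v|=2n_v+1$, modulo the products $x_ux_v$ with $u\ne v$ not adjacent. (Among any three vertices two are not adjacent, so all triple products vanish.) Let $A^{(p)}$ be the span of the $p$-fold products; its dimension is $1,|I|,|E|,0,\dots$ for $p=0,1,2,3,\dots$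

\begin{lemma}\label{lem:formal}
There is a quasi-isomorphism $(A,0)\to A_{PL}(X)$ of differential graded algebras.
\end{lemma}

\begin{proof}
Model the spheres by simplicial sets $S_v$ with a base vertex, and $X$ by the corresponding simplicial subset of the product, with projections $p_v:X\to S_v$. Let $\xi_v\in A_{PL}(S_v)$ be a cocycle representing the fundamental class; $\xi_v^2=0$ because its degree is odd. If $u\ne v$ are not adjacent, $(p_u,p_v)$ maps $X$ into $S_u\vee S_v$, so $p_u^*\xi_u\cdot p_v^*\xi_v$ is pulled back from a product of forms on $S_u\vee S_v$. That product is zero: a form on the wedge is determined by its restrictions to the two summands, and on each summand one of the two factors is a form of positive degree pulled back from a point. Hence $x_v\mapsto p_v^*\xi_v$ defines an algebra map $A\to A_{PL}(X)$ with values in cocycles, and it induces the identity on cohomology.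
\end{proof}

Let $(\Lambda V,d)=C^*(L)$ be the Chevalley--Eilenberg cochain algebra of $L$ with trivial coefficients: $V=(sL)^*$ is the graded dual of the suspension of $L$. Thus $V$ is of finite type and lives in odd degrees $\ge3$, so $\Lambda V$ is an exterior algebra, and $\Lambda^pV$, the graded dual of $\Lambda^pL$, is a space of alternating $p$-forms on $L$ with the usual wedge product. A form supported on $(\Lambda^pL)_m$ has degree $m+p$, which has the parity of $p$. The differential is quadratic:
\[
(d\omega)(x_0,\dots,x_p)=\sum_{i<j}(-1)^{i+j}\omega([x_i,x_j],x_0,..\hat x_i..\hat x_j..,x_p),\qquad (df)(x,y)=-f([x,y])\quad(f\in V).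
\]

\begin{proposition}\label{prop:model}
$(\Lambda V,d)=C^*(L)$ is the minimal Sullivan model of $X_\Gamma$.
\end{proposition}

\begin{proof}
It is a minimal Sullivan algebra, since $V$ is in degrees $\ge3$ and $d$ is quadratic. By Lemma~\ref{lem:formal} it suffices to give a quasi-isomorphism $\varphi:\Lambda V\to(A,0)$. The weight gives $V=\bigoplus_{w\ge1}V_{(w)}$. Let $\varphi$ send the element of $V_{(1)}$ dual to $a_v$ to $x_v$, and kill $V_{(w)}$ for $w\ge2$.

\emph{$\varphi$ commutes with differentials}, that is, $\varphi(df)=0$ for $f\in V_{(w)}$. Since $dV_{(w)}\subset\sum_{i+j=w}V_{(i)}V_{(j)}$, only $w=2$ needs a check. Then $df$ is a combination of products of the duals of $a_u$ and $a_v$ with coefficients $-f([a_u,a_v])$, which are nonzero only for nonadjacent $u\ne v$; and then $x_ux_v=0$ in $A$.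

\emph{$\varphi$ is a quasi-isomorphism.} The map $\varphi$ sends $\Lambda^pV$ to $A^{(p)}$. By \eqref{eq:small} with $N=\mathbb Q$, where all differentials vanish, $H^p(L;\mathbb Q)$ has dimension $1,|I|,|E|,0,\dots$, the same as $A^{(p)}$. On cohomology $\varphi$ is an isomorphism for $p=0$; also for $p=1$, because $H^1(L;\mathbb Q)$ consists of the functionals vanishing on $[L,L]$ and equals $V_{(1)}$; and it is onto $A^{(2)}$ for $p=2$, because the $x_ux_v$ are products of classes in the image. So it is an isomorphism.
\end{proof}

\subsection{Derivations are cochains}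

For a Sullivan algebra $\mathcal M$ let $\mathrm{Der}_k\,\mathcal M$ be the space of derivations lowering degree by $k$, with differential $[d,\theta]=d\theta-(-1)^k\theta d$.

\begin{fact}[Sullivan \cite{Sul}; F\'elix--Lupton--Smith \cite{FLS}, applied to the fibration $Y\to*$]\label{fact:F}
Let $Y$ be finite and simply connected with minimal model $\mathcal M$. Then $\pi_k(\mathrm{aut}_1Y)\otimes\mathbb Q\cong H_k(\mathrm{Der}\,\mathcal M)$ for all $k\ge1$, and the isomorphism carries the Samelson product to the commutator bracket up to sign.
\end{fact}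

Theorem~\ref{thm:A} needs only the statement about vector spaces.

For $c\in\operatorname{Hom}(\Lambda^pL,L)$ of internal degree $r$, let $\theta_c$ be the derivation of $\Lambda V$ with $\theta_c(f)=f\circ c\in\Lambda^pV$ for $f\in V$. If $f$ is supported on $L_m$, then $f$ has degree $m+1$ and $f\circ c$ has degree $m-r+p$; so $\theta_c$ lowers degree by $r+1-p$.

\begin{proposition}\label{prop:der}
\begin{enumerate}
\item[(a)] Every derivation of $\Lambda V$ of degree $k$ is uniquely a product $\prod_p\theta_{c_p}$ with $c_p\in\operatorname{Hom}(\Lambda^pL,L)$ of internal degree $k+p-1$, and $[d,\theta_c]=\theta_{\delta c}$ for the differential $\delta$ with adjoint coefficients.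
\item[(b)] For all $k$,
\begin{equation}\label{eq:HDer}
H_k(\mathrm{Der}\,\Lambda V)=\begin{cases}H^1(L;L)_k=\mathrm{Der}_k(L)/\mathrm{ad}\,L_k,&k\text{ even},\\ H^0(L;L)_{k-1}\oplus H^2(L;L)_{k+1},&k\text{ odd},\end{cases}
\end{equation}
where $\mathrm{Der}_k(L)$ denotes derivations of $L$ raising degree by $k$. These spaces are finite dimensional, and the bracket maps $H^p\times H^q$ to $H^{p+q-1}$.
\item[(c)] For homogeneous linear maps $D,D':L\to L$ and a homogeneous $2$-cochain $c$,
\begin{equation}\label{eq:brackets}
[\theta_{-D},\theta_{-D'}]=\theta_{-[D,D']},\qquad[\theta_{-D},\theta_c]=\theta_{D\cdot c},\quad D\cdot c=D\circ c-c(D\cdot,\cdot)-c(\cdot,D\cdot).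
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
(a) A derivation is determined by its restriction $V\to\Lambda V$, which is arbitrary. Each $(\Lambda V)^j$ involves only finitely many $p$, and everything is of finite type, so homogeneous linear maps $V\to\Lambda^pV$ are dual to homogeneous linear maps $\Lambda^pL\to L$. This gives the first claim.

For the second, let $f\in V$ and write $df=\sum_\alpha g_\alpha\wedge h_\alpha$ with $g_\alpha,h_\alpha\in V$, so that
\begin{equation}\label{eq:df}
\sum_\alpha\bigl(g_\alpha(x)h_\alpha(y)-g_\alpha(y)h_\alpha(x)\bigr)=-f([x,y]).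
\end{equation}
The degree $r+1-p$ of $\theta_c$ has the parity of $p-1$ because $L$ is even. So for $g,h\in V$, which are odd,
\[
\theta_c(g\wedge h)=(g\circ c)\wedge h+(-1)^{p-1}g\wedge(h\circ c)=(g\circ c)\wedge h-(h\circ c)\wedge g .
\]
For a $p$-form $\omega$ and a $1$-form $h$ one has $(\omega\wedge h)(x_0,\dots,x_p)=\sum_i(-1)^{p-i}\omega(x_0,..\hat x_i..,x_p)h(x_i)$. With $c_i=c(x_0,..\hat x_i..,x_p)$ and \eqref{eq:df},
\[
\theta_c(df)(x_0,\dots,x_p)=\sum_i(-1)^{p-i}\sum_\alpha\bigl(g_\alpha(c_i)h_\alpha(x_i)-h_\alpha(c_i)g_\alpha(x_i)\bigr)=\sum_i(-1)^{p-i}f([x_i,c_i]).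
\]
Hence $[d,\theta_c]f=d(f\circ c)+(-1)^p\theta_c(df)$ is $f$ applied to
\[
\sum_{i<j}(-1)^{i+j}c([x_i,x_j],\dots)+\sum_i(-1)^i[x_i,c_i]=(\delta c)(x_0,\dots,x_p).
\]

(b) By (a), $H_k(\mathrm{Der}\,\Lambda V)=\prod_pH^p(L;L)_{k+p-1}$. Since $L$ is even, only even internal degrees $k+p-1$ occur, and $H^p=0$ for $p\ge3$ by Corollary~\ref{cor:small}. So $p=1$ remains for even $k$, and $p=0,2$ for odd $k$. A $1$-cocycle is a derivation, and the coboundaries are the inner derivations. The spaces are finite dimensional by the remark after Corollary~\ref{cor:small}. A derivation $\theta_c$ with a $p$-cochain $c$ raises word length in $\Lambda V$ by $p-1$, so the bracket of two such, for $p$ and $q$, comes from a $(p+q-1)$-cochain.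

(c) Since $L$ is even, $\theta_{-D}$ and $\theta_{-D'}$ have even degree. So on $f\in V$ the first bracket is $\theta_{-D}(-fD')-\theta_{-D'}(-fD)=fD'D-fDD'=-f[D,D']$. On $2$-forms, $\theta_{-D}\omega=-\omega(D\cdot,\cdot)-\omega(\cdot,D\cdot)$. So $[\theta_{-D},\theta_c]f=\theta_{-D}(f\circ c)-\theta_c(-fD)=f\circ(D\cdot c)$.
\end{proof}

\section{Outer derivations}\label{sec:outer}

In this section $\Gamma$ is arbitrary, and a derivation of $L$ of degree $r$ is one that raises degrees by $r$. For triangle-free $\Gamma$, Fact~\ref{fact:F} and \eqref{eq:HDer} show that the groups $\pi_{2m}(\mathrm{aut}_1X_\Gamma)\otimes\mathbb Q$, $m\ge1$, all vanish if and only if every derivation of $L$ of positive degree is inner. We now look for conditions on $\Gamma$ that guarantee this.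

\subsection{Centralizers}

For $J\subset I$ let $L_J\subset L$ be the subalgebra and $M_J\subset M$ the submonoid generated by the $a_v$, $v\in J$. Then $M_J=\{w\in M:\mathrm{supp}\,w\subset J\}$ and $L_J=\bigoplus_{\mathrm{supp}\,\delta\subset J}L_\delta=L\cap\mathbb Q[M_J]$. Killing the generators outside $J$ gives retractions $L\to L_J$ and $U\to\mathbb Q[M_J]$; so $L_J$ is the Lie algebra of the induced graph on $J$. For instance, it is free if no two vertices of $J$ are adjacent.

\begin{lemma}\label{lem:centralizer}
The centralizer of $a_u$ in $U$ is $\mathbb Q[M_{\mathrm{st}(u)}]$, and the centralizer of $a_u$ in $L$ is $L_{\mathrm{st}(u)}$.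
\end{lemma}

\begin{proof}
Clearly $a_u$ commutes with $a_v$ for $v\in\mathrm{st}(u)$. Conversely, let $y=\sum_{w\in F}c_ww$ commute with $a_u$, where $F\subset M$ is finite and all $c_w\ne0$. By cancellation (Lemma~\ref{lem:M}(a)), $a_uF=Fa_u$, and there is a bijection $\sigma$ of $F$ with $a_uw=\sigma(w)a_u$. Iterating, $a_u^rw=\sigma^r(w)a_u^r$. Choose $r\ge1$ with $\sigma^r=1$; then $a_u^rw=wa_u^r$ for all $w\in F$. Let $t\notin\mathrm{st}(u)$ and project to $\{u,t\}^*$ by Lemma~\ref{lem:M}(c). If $t$ occurred in $w$, the image would be $\bar w=u^it\cdots$, and $u^r\bar w=u^{r+i}t\cdots$ would equal $\bar wu^r=u^it\cdots$, which is absurd. So $\mathrm{supp}\,w\subset\mathrm{st}(u)$. Intersecting with $L$ gives the second claim.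
\end{proof}

\subsection{The pentagon in weight one}

\begin{example}\label{ex:pentagon}
Let $\Gamma=C_5$ with vertices $\mathbb Z/5$, and let $D$ be a derivation of $L$ that raises weight by $1$. We show that $D$ is inner. Since the relations are multihomogeneous, we may assume that $D\ne0$ has a multidegree $\delta\in\mathbb Z^I$, that is, $y_v:=D(a_v)\in L_{\mathbf 1_v+\delta}$. The weight $2$ part of $L$ has as basis the brackets $[a_s,a_t]$, one for each pair of distinct nonadjacent vertices. Some $y_v$ is nonzero of weight $2$, so $\mathbf 1_v+\delta=\mathbf 1_s+\mathbf 1_t$ for such a pair $s,t$. For each edge $uv$, applying $D$ to $[a_u,a_v]=0$ gives a condition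
\begin{equation}\label{eq:edge}
[y_u,a_v]+[a_u,y_v]=0 .
\end{equation}

\emph{First possibility: $v\notin\{s,t\}$.} Then $\delta$ has a coordinate $-1$ at $v$, so all other generators are sent to $0$, and $y_v=\lambda[a_s,a_t]$ with $\lambda\ne0$. The edges from $v$ to $v\pm1$ require $y_v$ to commute with $a_{v-1}$ and $a_{v+1}$. By Lemma~\ref{lem:centralizer}, $s,t\in\mathrm{st}(v-1)\cap\mathrm{st}(v+1)=\{v\}$, a contradiction. What we used is that $v$ is the only vertex $w$ with $\mathrm{lk}(v)\subset\mathrm{st}(w)$: \emph{$v$ is not dominated.}

\emph{Second possibility: $v\in\{s,t\}$.} We may take $v=t$; then $\delta=\mathbf 1_s$. So $y_x=\lambda_x[a_s,a_x]$ for the two vertices $x\in T_s=\{s+2,s+3\}$, and $y_x=0$ otherwise. Put $p=s+2$, $q=s+3$. Since $[a_p,a_q]=0$, the Jacobi identity gives $[[a_s,a_p],a_q]=[[a_s,a_q],a_p]$, and \eqref{eq:edge} for the edge $pq$ reads $(\lambda_p-\lambda_q)[[a_s,a_p],a_q]=0$. The bracket is not zero, because $[a_s,a_p]\ne0$ and $s\notin\mathrm{st}(q)$. So $\lambda_p=\lambda_q=\lambda$ and $D=\lambda\,\mathrm{ad}\,a_s$. What we used is the edge between the two points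 of $T_s$: \emph{the star of $s$ is not separating.}
\end{example}

In general there are two new difficulties. First, the values $y_v=D(a_v)$ are arbitrary Lie polynomials, and $D[a_u,a_v]=0$ does not say that $y_v$ commutes with $a_u$ for $u\in\mathrm{lk}(v)$, but only that
\begin{equation}\label{eq:modcomm}
[a_u,y_v]=[a_v,y_u]\in[a_v,U]\qquad(u\in\mathrm{lk}(v)).
\end{equation}
So we need a version of Lemma~\ref{lem:centralizer} modulo $[a_v,U]:=\{a_vx-xa_v:x\in U\}$. Second, the support of $\delta$ may have many elements, and $T_s$ is replaced by a union of such sets, which must be shown to be connected.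

\subsection{Centralizers modulo commutators}

To compute modulo $[a_v,U]$ we choose a complement of this subspace spanned by monomials and stable under multiplication by the $a_u$, $u\in\mathrm{lk}(v)$. The normal form is obtained by moving all final letters $v$ to the front.

\begin{lemma}\label{lem:modcentralizer}
Let $v\in I$ and let $y\in U$ satisfy $[a_u,y]\in[a_v,U]$ for all $u\in\mathrm{lk}(v)$. Then
\[
y\in[a_v,U]+\mathbb Q[M_{J_v}],\qquad J_v=\bigcap_{u\in\mathrm{lk}(v)}\mathrm{st}(u)=\{w\in I:\mathrm{lk}(v)\subset\mathrm{st}(w)\},
\]
where the empty intersection is $I$.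
\end{lemma}

\begin{proof}
Let $R\subset M$ be the set of all $w$ that do not end with $v$ or satisfy $\mathrm{supp}\,w\subset\mathrm{st}(v)$.

\emph{Claim.} If $w'\notin M_{\mathrm{st}(v)}$ does not end with $v$, then $a_v^jw'$ does not end with $v$, for any $j\ge0$. We use Lemma~\ref{lem:M}(b). If $v$ occurs in $w'$, the last $v$ of $a_v^jw'$ lies in $w'$, and the letters after it are the same as in $w'$. If not, $w'$ contains a letter outside $\mathrm{st}(v)$, and it comes after all the $v$'s.

\emph{The projection $\rho:U\to\mathbb Q[R]$.} Let $\rho(w)=w$ for $w\in R$. For $w\in M\setminus R$ write $w=w'a_v^j$ with $w'$ not ending with $v$, which is possible in a unique way by cancellation; then $w'\notin M_{\mathrm{st}(v)}$, and we put $\rho(w)=a_v^jw'$, which is in $R$ by the claim. The formula $\rho(w'a_v^j)=a_v^jw'$ thus holds for all $j\ge0$ and all $w'\notin M_{\mathrm{st}(v)}$ not ending with $v$. Since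
\[
w'a_v^j-a_v^jw'=-\sum_{i=0}^{j-1}[a_v,\,a_v^iw'a_v^{j-1-i}],
\]
we have $y-\rho(y)\in[a_v,U]$ for all $y\in U$.

\emph{$\rho$ vanishes on $[a_v,U]$.} Let $x\in M$. If $x\in M_{\mathrm{st}(v)}$, then $a_vx=xa_v$. Otherwise $x=x'a_v^i$ with $i\ge0$ and $x'\notin M_{\mathrm{st}(v)}$ not ending with $v$, and $\rho(xa_v)=a_v^{i+1}x'$. By the claim $a_vx'$ does not end with $v$, so $\rho(a_vx)=\rho((a_vx')a_v^i)=a_v^{i+1}x'$ as well. Consequently $U=[a_v,U]\oplus\mathbb Q[R]$.

\emph{$a_uR\subset R$ and $Ra_u\subset R$ for $u\in\mathrm{lk}(v)$.} Let $w\in R$. If $\mathrm{supp}\,w\subset\mathrm{st}(v)$, this persists. Otherwise $w$ does not end with $v$. If $v$ does not occur in $w$, it does not occur in $a_uw$ or $wa_u$. If it does, some letter after its last occurrence is not adjacent to $v$, and this persists.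

\emph{Conclusion.} Let $y$ be as in the lemma and $u\in\mathrm{lk}(v)$. Then $[a_u,\rho(y)]\in\mathbb Q[R]$. Since $a_u$ and $a_v$ commute, $[a_u,y-\rho(y)]\in[a_u,[a_v,U]]=[a_v,[a_u,U]]\subset[a_v,U]$; together with the hypothesis this gives $[a_u,\rho(y)]\in[a_v,U]$. Hence $[a_u,\rho(y)]=0$. By Lemma~\ref{lem:centralizer}, $\rho(y)\in\bigcap_{u\in\mathrm{lk}(v)}\mathbb Q[M_{\mathrm{st}(u)}]=\mathbb Q[M_{J_v}]$.
\end{proof}

\subsection{All derivations of positive degree are inner}

\begin{proposition}\label{prop:inner}
If $\Gamma$ has no dominated vertex, no separating star and $|I|\ge2$, then the center of $L$ is $0$ and every derivation $D$ of $L$ of degree $r>0$ is inner.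
\end{proposition}

\begin{proof}
\emph{The center.} By Lemma~\ref{lem:centralizer} it is $L_{\bigcap_v\mathrm{st}(v)}$. If $c\in\bigcap_v\mathrm{st}(v)$, then $\mathrm{st}(c)=I$, and every $v\ne c$ is dominated by $c$. So the intersection is empty and the center is $0$. The same argument shows $\mathrm{st}(s)\ne I$, that is, $T_s\ne\emptyset$, for all $s$.

\emph{Step 1: $y_v:=D(a_v)$ lies in $[a_v,L]$.} By \eqref{eq:modcomm}, $y_v$ satisfies the hypothesis of Lemma~\ref{lem:modcentralizer}. Since $v$ is not dominated, $J_v=\{v\}$, and the lemma gives $y_v\in[a_v,U]+p$ with $p\in\mathbb Q[a_v]$, which we may take homogeneous of degree $|a_v|+r$. The retraction $U\to\mathbb Q[a_v]$ kills $[a_v,U]$ and maps $L$ to $\mathbb Qa_v$; so $p$, the image of $y_v$, is in $\mathbb Qa_v$. As $|p|>|a_v|$ if $p\ne0$, we get $p=0$. (This is where $r>0$ is used: sending one generator $a_v$ to itself and all others to $0$ defines a derivation of degree $0$, which is not inner.) Finally $L\cap[a_v,U]=[a_v,L]$, because by PBW, in the form of the symmetrization isomorphism, $L$ is a direct summand of $U$ as a module under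 the adjoint action of $L$.

\emph{Step 2: reduction to connectedness.} Since the relations of $L$ are multihomogeneous, the multihomogeneous components of $D$ are derivations; finitely many are nonzero, all of degree $r$, and it suffices to show that each is inner. So assume that $D\ne0$ has multidegree $\delta$. By Step 1, $y_v=[z_v,a_v]$ with $z_v\in L_\delta$; hence $L_\delta\ne0$ and $\delta\in\mathbb N^I$, and $\delta\ne0$ because $r>0$. Put
\[
S=\mathrm{supp}\,\delta,\qquad T=\{v\in I:S\not\subset\mathrm{st}(v)\}=\bigcup_{s\in S}T_s .
\]
If $v\notin T$, then $L_\delta\subset L_{\mathrm{st}(v)}$ commutes with $a_v$, so $y_v=0$. Let $uv$ be an edge with $u,v\in T$. Since $[a_u,a_v]=0$, the Jacobi identity turns $[y_v,a_u]+[a_v,y_u]=0$ into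
\[
[[z_v-z_u,a_u],a_v]=0 .
\]
So $[z_v-z_u,a_u]\in L_{\mathrm{st}(v)}$ by Lemma~\ref{lem:centralizer}. The support of its multidegree $\delta+\mathbf 1_u$ contains $S\not\subset\mathrm{st}(v)$, so it is $0$. Then $z_v-z_u\in L_{\mathrm{st}(u)}$, and $S\not\subset\mathrm{st}(u)$ gives $z_v=z_u$. Hence, if $T$ is connected, all $z_v$ with $v\in T$ are equal to one $z\in L_\delta$, and $D=\mathrm{ad}\,z$; for $v\notin T$ both sides vanish on $a_v$.

\emph{Step 3: $T$ is connected.} Each $T_s$ is nonempty, and connected because no star is separating. So it suffices that $T_s\cup T_t$ is connected for all $s\ne t$. Suppose not. Then $T_s$ and $T_t$ are disjoint and no edge joins them. Since $t$ is not dominated by $s$, there is $p\in\mathrm{lk}(t)\setminus\mathrm{st}(s)$, so $p\in T_s$. Every $x\in\mathrm{lk}(p)$ lies in $\mathrm{st}(t)$, since otherwise $x\in T_t$ and $px$ would join $T_s$ to $T_t$. So $\mathrm{lk}(p)\subset\mathrm{st}(t)$ with $p\ne t$, and $p$ is dominated, a contradiction.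
\end{proof}

\section{Proof of Theorem \ref{thm:A} and the pentagon ranks}\label{sec:A}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
\emph{Hyperbolicity.} A vertex with exactly one neighbor is dominated by it, and a vertex without neighbors is dominated by any other vertex. So every vertex has at least two neighbors, and $\Gamma$ contains a cycle, of length at least $4$ since there are no triangles. If $|I|=4$, then $\Gamma=C_4$, where opposite vertices have equal links and are dominated. Hence $|I|\ge5$. Among any three vertices two are not adjacent; so $X$ is hyperbolic.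

\emph{Vanishing and structure.} By Fact~\ref{fact:F}, \eqref{eq:HDer} and Proposition~\ref{prop:inner}, $\pi_{2m}(\mathrm{aut}_1X)\otimes\mathbb Q\cong\mathrm{Der}_{2m}(L)/\mathrm{ad}\,L_{2m}=0$ for $m\ge1$. Let $B=B\mathrm{aut}_1(X)$. It is simply connected, and $\pi_k(B)\otimes\mathbb Q=\pi_{k-1}(\mathrm{aut}_1X)\otimes\mathbb Q$ for $k\ge2$ is finite dimensional, and zero for odd $k$. So its minimal Sullivan model $\Lambda W$ has generators in even degrees only. Then $\Lambda W$ is zero in odd degrees, $d=0$, and $B_0\simeq\prod_mK(\pi_{2m}(B)\otimes\mathbb Q,2m)$.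

As H-spaces, $\mathrm{aut}_1(X)_0\simeq(\Omega B)_0\simeq\Omega(B_0)$. Being a product of Eilenberg--Mac Lane spaces, $B_0$ is itself homotopy equivalent to a loop space; so $\Omega(B_0)$ is, as an H-space, a double loop space, hence homotopy commutative. So the two projections commute in the group $[\Omega B_0\times\Omega B_0,\Omega B_0]$; that is, $c_2$ is null-homotopic.

\emph{Nontriviality.} Since the center $H^0(L;L)$ is $0$, Fact~\ref{fact:F} and \eqref{eq:HDer} give $\pi_{r-1}(\mathrm{aut}_1X)\otimes\mathbb Q\cong H^2(L;L)_r$ for even $r>0$. Choose an edge $uv$. Among the at least three other vertices there are two nonadjacent ones, $b$ and $c$. The retraction of $L$ onto the free Lie algebra $L_{\{b,c\}}$ kills $[a_u,L]+[a_v,L]$, but not $\mathrm{ad}(a_b)^k(a_c)$. So by Corollary~\ref{cor:small}(b), with $N=L$, we have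
\begin{equation}\label{eq:H2large}
H^2(L;L)_r\ne0\quad\text{for arbitrarily large }r,
\end{equation}
namely for $r=k|a_b|+|a_c|-|a_u|-|a_v|$. Hence $\pi_*(\mathrm{aut}_1X)\otimes\mathbb Q$ is infinite dimensional, $\mathrm{aut}_1(X)_0$ is not contractible, and its homotopy nilpotency is exactly $1$.
\end{proof}

\begin{proof}[Proof of Proposition~\textup{\ref{prop:ranks}}]
By the proof of Corollary~\ref{cor:cycles}, $C_5$ satisfies the hypotheses of Theorem~\ref{thm:A}; so the rational homotopy vanishes in positive even degrees. Weight $w$ in $L$ is degree $2nw$; let $l_w$ for the moment denote the dimension of the weight $w$ part of $L$. Let $r>0$ be even. Then $\pi_{r-1}(\mathrm{aut}_1X)\otimes\mathbb Q\cong H^2(L;L)_r$, which can be nonzero only if $r=2nm$ with $m\ge1$. In this internal degree the complex \eqref{eq:small} with $N=L$ has terms of dimension $l_m,5l_{m+1},5l_{m+2}$, and by Proposition~\ref{prop:inner} cohomology only in the last place. So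
\[
\dim H^2(L;L)_{2nm}=5l_{m+2}-5l_{m+1}+l_m .
\]
By Proposition~\ref{prop:res} the Hilbert series of $U$ by weight is $(1-5t+5t^2)^{-1}$, and by PBW it is $\prod_w(1-t^w)^{-l_w}$; so the $l_w$ are those of the proposition. Let $\alpha,\beta=\frac{5\pm\sqrt5}2$, so that $1-5t+5t^2=(1-\alpha t)(1-\beta t)$. Taking logarithms gives $\alpha^d+\beta^d=\sum_{w\mid d}wl_w$, hence, with the M\"obius function $\mu$,
\[
l_w=\frac1w\sum_{d\mid w}\mu(w/d)(\alpha^d+\beta^d).
\]
The power sums $5,15,50,175$ for $d=1,2,3,4$ give $l_1,\dots,l_4=5,\ \frac{15-5}2=5,\ \frac{50-5}3=15,\ \frac{175-15}4=40$. Since $\alpha>\beta>1$, $l_w$ is asymptotic to $\alpha^w/w$. So the ranks are asymptotic to $(5\alpha^2-5\alpha+1)\alpha^m/m$, where $5\alpha^2-5\alpha+1>0$, and they grow exponentially.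
\end{proof}

\section{Homotopy nilpotency and Lie nilpotency}\label{sec:nil}

For the remaining theorems we must detect essential commutator maps, and also prove that long ones are null when brackets do not all vanish. In a graded Lie algebra an \emph{$m$-fold bracket} is an element $[x_1,[x_2,\dots,[x_{m-1},x_m]]]$; for $m=1$ it is $x_1$.

\begin{lemma}\label{lem:nil}
Let $B$ be a simply connected rational space of finite type, let $G$ be a group-like space equivalent to $\Omega B$ as an H-space, and let $\mathfrak g=\pi_*(G)$ with the Samelson product. For each $m\ge1$, the map $c_m:G^m\to G$ is null-homotopic if and only if all $m$-fold brackets in $\mathfrak g$ vanish. Thus $G$ is homotopy nilpotent if and only if $\mathfrak g$ is nilpotent, and its homotopy nilpotency is then the largest $m$ for which some $m$-fold bracket is nonzero.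
\end{lemma}

The first implication is a standard restriction to spheres. For the second we describe the group $[Y,G]$, for any connected $Y$, as the Baker--Campbell--Hausdorff group of a Lie algebra of linear maps into $\mathfrak g$.

\begin{proof}
\emph{If $c_m$ is null.} Let $\alpha_i\in\pi_{k_i}(G)$. The composite of $\alpha_1\times\dots\times\alpha_m:S^{k_1}\times\dots\times S^{k_m}\to G^m$ with $c_m$ is, by induction on $m$ and the definition of the Samelson product, the pullback of the iterated Samelson product along the pinch map $S^{k_1}\times\dots\times S^{k_m}\to S^{k_1}\wedge\dots\wedge S^{k_m}$. On homotopy classes of maps to $G\simeq\Omega B$ this pullback is injective, because the pinch map has a right homotopy inverse after one suspension. So all $m$-fold brackets vanish.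

\emph{If all $m$-fold brackets vanish.} Let $Y$ be a connected complex and $C=H_*(Y;\mathbb Q)$, with positive part $\bar C$. By Milnor--Moore, $H_*(G;\mathbb Q)=U\mathfrak g$ as Hopf algebras, the Hurewicz map being the inclusion of the primitives $\mathfrak g$. As a space, the connected rational H-space $G$ is $\prod_iK(\pi_i(G),i)$; the fundamental classes give a linear map $\lambda:U\mathfrak g\to\mathfrak g$ with $\lambda(1)=0$ and $\lambda|_{\mathfrak g}=\mathrm{id}$, and, since the $\pi_i(G)$ are rational vector spaces, a bijection
\[
[Y,G]\cong\prod_iH^i(Y;\pi_i(G))=\operatorname{Hom}_0(\bar C,\mathfrak g),\qquad f\mapsto\lambda f_*,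
\]
where $\operatorname{Hom}_0$ denotes degree-preserving linear maps. Let $U\mathfrak g\to\mathrm{Sym}^c(\mathfrak g)$ be the coalgebra map to the cofree connected cocommutative coalgebra induced by $\lambda$. It is injective on primitives, hence injective; by PBW the dimensions agree; so it is an isomorphism. Thus coalgebra maps $g:C\to U\mathfrak g$ (preserving $1$) correspond bijectively to elements $\lambda g$ of $\operatorname{Hom}_0(\bar C,\mathfrak g)$. Comparing the two bijections, $f\mapsto f_*$ is a bijection from $[Y,G]$ to the set of coalgebra maps $C\to U\mathfrak g$. It turns products into convolution, $(\phi*\psi)(c)=\sum\phi(c')\psi(c'')$.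

In the convolution algebra $\operatorname{Hom}_0(C,U\mathfrak g)$ the logarithm of a map preserving $1$ converges pointwise, as $C$ is connected. For such a map $f$ write $f\otimes1$ and $1\otimes f$ for the maps $c\mapsto f(c)\otimes1$ and $c\mapsto1\otimes f(c)$ in $\operatorname{Hom}_0(C,U\mathfrak g\otimes U\mathfrak g)$. Since $C$ is cocommutative, they commute under convolution; their product is $(f\otimes f)\Delta_C$. Hence
\[
(f\otimes f)\Delta_C=\exp(\log f\otimes1+1\otimes\log f),\qquad\Delta\circ f=\exp(\Delta\circ\log f),
\]
and $f$ is a coalgebra map if and only if $\log f$ has primitive values, that is, values in $\mathfrak g$. So $[Y,G]$ is the group $\exp\mathfrak k$, where $\mathfrak k=\operatorname{Hom}_0(\bar C,\mathfrak g)$ has the convolution commutator as bracket. By cocommutativity this is $[\psi_1,\psi_2](c)=\sum[\psi_1(c'),\psi_2(c'')]$.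

Therefore all $m$-fold brackets in $\mathfrak k$ vanish. They span the $m$-th term $\mathfrak k^{(m)}$ of the lower central series ($\mathfrak k^{(1)}=\mathfrak k$), so $\mathfrak k^{(m)}=0$. By the Baker--Campbell--Hausdorff formula, the logarithm of the group commutator of $\exp a$ and $\exp b$ is a combination of brackets each containing both $a$ and $b$; so if $b\in\mathfrak k^{(j)}$, it lies in $\mathfrak k^{(j+1)}$. By induction, all $m$-fold group commutators in $[Y,G]$ are trivial. For $Y=G^m$, the $m$-fold commutator of the projections is the class of $c_m$. So $c_m$ is null-homotopic.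
\end{proof}

\begin{corollary}\label{cor:nil}
Let $Y$ be finite and simply connected with minimal model $\mathcal M$, let $H_k(\mathrm{Der}\,\mathcal M)$ be finite dimensional for all $k\ge1$, and put $\mathfrak g(Y)=\bigoplus_{k\ge1}H_k(\mathrm{Der}\,\mathcal M)$. Then $c_m$ is null-homotopic on $\mathrm{aut}_1(Y)_0$ if and only if all $m$-fold brackets in $\mathfrak g(Y)$ vanish.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:nil} to $\mathrm{aut}_1(Y)_0\simeq\Omega(B\mathrm{aut}_1(Y)_0)$, and use Fact~\ref{fact:F}. It suffices to consider brackets of homogeneous elements, and the signs in Fact~\ref{fact:F} do not affect their vanishing.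
\end{proof}

For $Y=X_\Gamma$ finiteness holds by Proposition~\ref{prop:der}(b); for $Y=X_\Gamma\times(S^3)^q$ it will be visible from \eqref{eq:HDerprod}.

\section{Products with three-spheres}\label{sec:C}

Why does a factor $S^3$ raise the nilpotency by one? Its model adds a generator $e$. The derivation $\partial/\partial e$ has positive degree, and it does not commute with $e\theta$ for a derivation $\theta\ne0$ of the model of $X_\Gamma$: the bracket is $\theta$. With $q$ factors one can remove $q$ such generators in turn.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:C}}]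
The space $Y=X_\Gamma\times(S^3)^q$ has infinite total rational homotopy rank since $X_\Gamma$ does, so it is hyperbolic. Its minimal model is $\mathcal M=\Lambda V\otimes R$ with $R=\Lambda(e_1,\dots,e_q)$, $|e_i|=3$, $de_i=0$. Put $\partial_i=\partial/\partial e_i$ and $e_K=\prod_{i\in K}e_i$ for $K\subset\{1,\dots,q\}$.

\emph{Homology of $\mathrm{Der}\,\mathcal M$.} Every derivation of $\mathcal M$ is uniquely the sum of one vanishing on the $e_i$ and one vanishing on $V$. Both kinds form subcomplexes, since $de_i=0$ and $dV\subset\Lambda V$. The first is $\operatorname{Hom}(V,\Lambda V\otimes R)=R\otimes\mathrm{Der}\,\Lambda V$: it consists of the sums of derivations $e_K\theta$, with $\theta\in\mathrm{Der}\,\Lambda V$ extended $R$-linearly, that is, $\theta(e_i)=0$; and $[d,e_K\theta]=\pm e_K[d,\theta]$. The second consists of the $\sum_im_i\partial_i$ with $m_i\in\mathcal M$, and $[d,m\partial_i]=(dm)\partial_i$ because $[d,\partial_i]=0$. Since $H(\mathcal M)=A\otimes R$, we get in all degrees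
\begin{equation}\label{eq:HDerprod}
H_*(\mathrm{Der}\,\mathcal M)=R\otimes H_*(\mathrm{Der}\,\Lambda V)\ \oplus\ (A\otimes R)\otimes\langle\partial_1,\dots,\partial_q\rangle,
\end{equation}
which is finite dimensional in each degree.

\emph{Positive degrees.} For homogeneous $a\in A$, the class $ae_K\partial_i$ has degree $3-3|K|-|a|$. Since $|a|\ge3$ for $a\in A$ of positive degree, this is positive only for multiples of $\partial_i$. The classes in $e_K\otimes H^p(L;L)_r$ have degree $r+1-p-3|K|$. For $p=0$ there are none, the center being $0$. For $p=1$ the degree is positive only if $r>0$, and then $H^1(L;L)_r=0$ by Proposition~\ref{prop:inner}. For $p\ge3$ there are none. So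
\[
\mathfrak g(Y)=\langle\partial_1,\dots,\partial_q\rangle\oplus\mathfrak h,\qquad\mathfrak h=\bigoplus_{r-1>3|K|}e_K\otimes H^2(L;L)_r .
\]

\emph{Brackets.} Clearly $[\partial_i,\partial_j]=0$. For $e_K\theta,e_{K'}\theta'$ in $\mathfrak h$, $R$-linearity gives $[e_K\theta,e_{K'}\theta']=\pm e_Ke_{K'}[\theta,\theta']$, and $[\theta,\theta']$ represents a class in $H^3(L;L)=0$; so $\mathfrak h$ is abelian. Finally $[\partial_i,e_K\theta]=(\partial_ie_K)\theta$, because $[\partial_i,\theta]$ vanishes on $V$ (as $\theta(V)\subset\Lambda V$) and on all $e_j$.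

So $\mathfrak h$ is an abelian ideal, and a nonzero $m$-fold bracket, $m\ge2$, of elements from the $\partial_i$ and the $e_K\theta$ involves exactly one element of $\mathfrak h$. Each $\partial_i$ removes one factor from $e_K$, so at most $q$ of them occur. Hence all $(q+2)$-fold brackets vanish. On the other hand, by \eqref{eq:H2large} there is $0\ne\theta\in H^2(L;L)_r$ with $r-1>3q$. Then $e_1\cdots e_q\theta\in\mathfrak h$, and
\[
[\partial_1,[\partial_2,\dots[\partial_q,\,e_1\cdots e_q\theta]]]=\pm\theta\ne0
\]
is a $(q+1)$-fold bracket. Apply Corollary~\ref{cor:nil}.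
\end{proof}

\section{The classification}\label{sec:B}

We prove Theorem~\ref{thm:B}. Since $X_\Gamma$ is hyperbolic, $|I|\ge2$, and (iii)$\Rightarrow$(ii) is Theorem~\ref{thm:A}; (ii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(iii) we assume that (iii) fails and show that $\mathfrak g(X_\Gamma)$ is not nilpotent, which suffices by Corollary~\ref{cor:nil}.

\subsection{Two tools}

By Proposition~\ref{prop:der}, a derivation $D$ of $L$ of degree $r>0$ gives a cycle $\theta_{-D}$ of degree $r$, which is a boundary if and only if $D$ is inner, and the brackets of such cycles with each other and with cycles $\theta_c$, $c$ a $2$-cocycle, are given by \eqref{eq:brackets}. There may be outer derivations that act nilpotently on each other; the next criterion lets them act on the large space $H^2(L;L)$ instead.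

\begin{lemma}\label{lem:N}
Let $D$ be a derivation of $L$ of degree $r>0$, let $uv$ be an edge with $Da_u=Da_v=0$, put $P=[a_u,L]+[a_v,L]$, and let $y\in L$ be homogeneous with $D^ky\notin P$ for all $k\ge1$. Then $\mathfrak g(X_\Gamma)$ is not nilpotent.
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:small}(b), $[c]\mapsto c(a_u,a_v)$ defines a surjection $H^2(L;L)\to L/P$. Since $Da_u=Da_v=0$, we have $DP\subset P$ and $(D\cdot c)(a_u,a_v)=D(c(a_u,a_v))$. Choose $k_0\ge1$ so large that $|D^{k_0}y|-|a_u|-|a_v|-1>0$, and a homogeneous class $[c]$ mapping to the class of $D^{k_0}y$. Then $\theta_c$ has positive degree $|D^{k_0}y|-|a_u|-|a_v|-1$, and $\mathrm{ad}(\theta_{-D})^k[\theta_c]=[\theta_{D^k\cdot c}]$ (with $D\cdot$ applied $k$ times) maps to the class of $D^{k_0+k}y$, which is nonzero, for all $k$.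
\end{proof}

The second tool turns computations in free Lie algebras into computations with polynomials. Recall Lazard elimination: in the free Lie algebra on $\{b\}\cup Y$, $b\notin Y$, the ideal generated by $Y$ is free on the elements $\mathrm{ad}(b)^iy$, $i\ge0$, $y\in Y$. For $Y=\{x\}$ write $x_i=\mathrm{ad}(b)^ix$. The enveloping algebra of the ideal is the tensor algebra on the $x_i$, and we identify its part of $x$-degree $n$ with $\mathbb Q[t_1,\dots,t_n]$ by
\[
x_{i_1}x_{i_2}\cdots x_{i_n}\ \longleftrightarrow\ t_1^{i_1}t_2^{i_2}\cdots t_n^{i_n}.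
\]
Since $\mathrm{ad}(b)$ is the derivation $x_i\mapsto x_{i+1}$, it becomes multiplication by $t_1+\dots+t_n$.

\subsection{Case 1: there are nonadjacent $v\ne w$ with $\mathrm{lk}(v)\subset\mathrm{lk}(w)$}

For homogeneous $f$ in the free Lie algebra $L_{\{v,w\}}$ let $D_f$ be the derivation with $a_v\mapsto f$ and all other generators sent to $0$. It is well defined, because the $a_u$ with $u\in\mathrm{lk}(v)\subset\mathrm{lk}(w)$ commute with $a_v$ and $a_w$, hence with $f$. Use the polynomial notation with $b=a_w$, $x=a_v$. As $D_f$ kills $a_w$, it commutes with $\mathrm{ad}(a_w)$. So for $G=D_{x_2}$ and $H=D_p$ with $p$ of $x$-degree $2$,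
\[
Gx_i=x_{i+2},\qquad Hx_i\leftrightarrow(t_1+t_2)^ip .
\]
Hence $[G,H]=D_{p'}$ with
\[
p'=Gp-Hx_2\leftrightarrow\bigl(t_1^2+t_2^2-(t_1+t_2)^2\bigr)p=-2t_1t_2\,p .
\]
Starting with $p=[x_0,x_1]\leftrightarrow t_2-t_1$, we get $\mathrm{ad}(G)^kH=D_{p_k}$ with $p_k\leftrightarrow(-2t_1t_2)^k(t_2-t_1)\ne0$.

None of these derivations is inner. If $D_{p_k}=\mathrm{ad}\,z$, we may replace $z$ by its component of degree $1$ in $a_v$, since $D_{p_k}$ raises this degree by $1$. Then $[z,a_w]=0$, so $z\in L_{\mathrm{st}(w)}$ by Lemma~\ref{lem:centralizer}; as $v\notin\mathrm{st}(w)$, this forces $z=0$, contradicting $p_k\ne0$. The degrees $2|a_w|$ of $G$ and $|a_v|+|a_w|$ of $H$ are positive. So $\mathrm{ad}(\theta_{-G})^k[\theta_{-H}]\ne0$ for all $k$, and $\mathfrak g(X_\Gamma)$ is not nilpotent.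

\medskip
\emph{From now on we assume that Case 1 does not occur.} Then there is no isolated vertex $s$, as $\mathrm{lk}(s)=\emptyset\subset\mathrm{lk}(w)$ for every $w\ne s$.

\subsection{Case 2: the star of some $s$ is separating}

Write $T_s=C_1\sqcup C_2$ with $C_1,C_2$ nonempty and no edges between them. Choose $t\in\mathrm{lk}(s)$, $b\in C_1$, $c\in C_2$. Let
\[
D(a_x)=[a_s,a_x]\ \text{ for }x\in C_1,\qquad D(a_x)=0\ \text{ otherwise.}
\]
This respects the relations: on edges inside $C_1$ it agrees with $\mathrm{ad}\,a_s$; any other edge meeting $C_1$ joins some $x\in C_1$ to some $u\in\mathrm{lk}(s)$ (it does not go to $C_2$, nor to $s$), and $[[a_s,a_x],a_u]=0$ since $a_u$ commutes with $a_s$ and $a_x$. Moreover $Da_s=Da_t=0$, and $D$ has degree $|a_s|>0$. We apply Lemma~\ref{lem:N} with the edge $st$ and $y=[a_b,a_c]$. Since $D$ commutes with $\mathrm{ad}(a_s)$ and kills $a_c$,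
\[
D^ky=[\mathrm{ad}(a_s)^ka_b,\,a_c].
\]
Suppose this is in $[a_s,L]+[a_t,L]$. Retract to $L_{\{s,b,c\}}$, which is free because $s,b,c$ are pairwise nonadjacent; here $a_t\mapsto0$, so $D^ky\in[a_s,L_{\{s,b,c\}}]$. By Lazard elimination with respect to $a_s$, the part of $L_{\{s,b,c\}}$ of degree one in $a_b$ and one in $a_c$ has the basis $[\mathrm{ad}(a_s)^ia_b,\mathrm{ad}(a_s)^ja_c]$. Identify this element with $\sigma^i\tau^j$; then $\mathrm{ad}(a_s)$ is multiplication by $\sigma+\tau$. But $D^ky$ corresponds to $\sigma^k$, which is not divisible by $\sigma+\tau$. So Lemma~\ref{lem:N} applies.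

\subsection{Case 3: no star is separating, but some $v$ is dominated by some $w$}

\emph{The graph is a union of two disjoint edges.} If $v,w$ were not adjacent, then $\mathrm{lk}(v)\subset\mathrm{lk}(w)$, which is Case 1. So they are adjacent; a further neighbor of $v$ would lie in $\mathrm{lk}(w)$ and form a triangle; hence $\mathrm{lk}(v)=\{w\}$. If $w$ had another neighbor $v'$, then $v,v'$ would be nonadjacent with $\mathrm{lk}(v)=\{w\}\subset\mathrm{lk}(v')$, which is Case 1. So $\{v,w\}$ is a component of $\Gamma$. The remaining vertex set $I'$ is nonempty because $X_\Gamma$ is hyperbolic. For $s\in I'$ the set $T_s=\{v,w\}\sqcup(I'\setminus\mathrm{st}(s))$ is connected, so $I'=\mathrm{st}(s)$. Thus $I'$ is complete, triangle-free, and has no isolated vertex: it is an edge $v'w'$.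

\emph{The derivation.} Let $z=[a_v,a_{v'}]$, and let $D$ be $\mathrm{ad}\,z$ on $a_v,a_w$ and $0$ on $a_{v'},a_{w'}$; this respects both relations and has positive degree $|z|$. We apply Lemma~\ref{lem:N} with the edge $v'w'$ and $y=a_v$. Suppose $D^ka_v\in[a_{v'},L]+[a_{w'},L]$ for some $k\ge1$. The ideal generated by $a_w,a_{w'}$ is $D$-stable, as $Da_w=[z,a_w]$ and $Da_{w'}=0$. Modulo this ideal we obtain the free Lie algebra $\mathcal F$ on the images $x$ of $a_v$ and $x'$ of $a_{v'}$, with the induced derivation
\[
\bar Dx=[[x,x'],x],\qquad\bar Dx'=0,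
\]
and $\bar D^kx\in[x',\mathcal F]$. We show that this is impossible.

\emph{The polynomials.} Use the polynomial notation with $b=x'$. Since $[x,x']=-x_1$, we have $\bar Dx_0=x_0x_1-x_1x_0\leftrightarrow t_2-t_1$; and since $\bar D$ commutes with $\mathrm{ad}(x')$,
\[
\bar Dx_i\leftrightarrow(t_1+t_2)^i(t_2-t_1).
\]
Thus $\bar D$, applied to a product of $n$ factors, replaces each factor in turn by a sum of products of two. So $\bar D^{n-1}x\leftrightarrow f_n$ with $f_1=1$ and
\[
f_{n+1}(t_1,\dots,t_{n+1})=\sum_{j=1}^nf_n(t_1,\dots,t_{j-1},\,t_j+t_{j+1},\,t_{j+2},\dots,t_{n+1})\,(t_{j+1}-t_j).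
\]
In particular $f_n$ is homogeneous of degree $n-1$, and $f_2=t_2-t_1$. We claim
\[
f_n(\tau,-\tau,0,\dots,0)=-2\tau^{n-1}\qquad(n\ge2).
\]
This holds for $n=2$. For $n\ge2$ evaluate $f_{n+1}$ at $(\tau,-\tau,0,\dots,0)$. The term $j=1$ contains the factor $f_n(0,\dots,0)=0$. The term $j=2$ is $\tau f_n(\tau,-\tau,0,\dots,0)$. The terms $j\ge3$ contain the factor $0-0$. This proves the claim by induction.

An element of $[x',\mathcal F]$ of $x$-degree $n\ge2$ corresponds to a polynomial divisible by $t_1+\dots+t_n$, which vanishes at $(\tau,-\tau,0,\dots,0)$. For $n=k+1\ge2$ and $\bar D^kx\leftrightarrow f_{k+1}$ this contradicts the claim. So Lemma~\ref{lem:N} applies.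

\medskip
If (iii) fails, one of the three cases occurs: a separating star gives Case 1 or Case 2, and a dominated vertex without separating stars gives Case 1 or Case 3. In each of them $\mathfrak g(X_\Gamma)$ is not nilpotent, and so $\mathrm{aut}_1(X_\Gamma)_0$ is not homotopy nilpotent. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{RHN}
\emph{Rational homotopy nilpotency of self-equivalences},
\url{https://ora.ox.ac.uk/objects/uuid:dce4c7d8-fbaf-4701-a76f-00372e64b740/files/mf8e6db927caba58d51c59b7a2332d079}.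

\bibitem{Sul}
Sullivan, \emph{Infinitesimal computations in topology}.

\bibitem{FLS}
F\'elix, Lupton, Smith, \emph{The rational homotopy type of the space of self-equivalences of a fibration}.

\end{thebibliography}

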